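\title{A counterexample to a monotonicity conjecture for the pluricomplex Green function}

\begin{abstract}
Let $G$ be the pluricomplex Green function of a bounded pseudoconvex domain $\Omega\subset\mathbb C^n$ with pole at a point $p$, and let $\lambda$ be Lebesgue measure. It has been conjectured that $e^{-2nt}\lambda(\{G<t\})$ is non-decreasing in $t\le 0$; this is known for $n=1$. We show that the conjecture fails for every $n\ge2$, even for strongly pseudoconvex domains with smooth boundary: for each fixed $t<0$ the set $\{G<t\}$ can occupy a fraction of the volume of $\Omega$ arbitrarily close to $1$. The counterexamples exhaust an unbounded pseudoconvex domain of finite volume, a polydisc bundle over $\mathbb C\setminus\{0,1\}$ with irrational holonomy, on which a non-positive plurisubharmonic function that equals $-\infty$ at a suitable point is identically $-\infty$. We also show that monotonicity does hold for biholomorphic images of balanced domains with the pole at the image of the origin.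
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega\subset\mathbb C^n$ be a bounded domain and $p\in\Omega$. Let $\mathcal F(\Omega,p)$ be the family of negative plurisubharmonic functions $u$ on $\Omega$ that have at least a logarithmic pole at $p$, that is,
\[
\limsup_{x\to p}\bigl(u(x)-\log|x-p|\bigr)<\infty .
\]
The \emph{pluricomplex Green function} of $\Omega$ with pole at $p$ is
\[
G_\Omega(x,p)=\sup\{u(x): u\in\mathcal F(\Omega,p)\},\qquad x\in\Omega .
\]
With $\lambda$ denoting Lebesgue measure on $\mathbb C^n$, we study the normalized volume of its sublevel sets,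
\[
V_{\Omega,p}(t)=e^{-2nt}\,\lambda\bigl(\{G_\Omega(\cdot,p)<t\}\bigr),\qquad t\in(-\infty,0].
\]
The following conjecture is posed in \cite{problem}; it is known to hold for $n=1$.

\medskip
\noindent\textbf{Conjecture.} \emph{For every bounded pseudoconvex domain $\Omega\subset\mathbb C^n$ and every $p\in\Omega$, the function $V_{\Omega,p}$ is non-decreasing on $(-\infty,0]$.}
\medskip

The Green function is a biholomorphically invariant substitute for $\log|x-p|$, and $\{G_\Omega(\cdot,p)<t\}$ plays the role of the ball about $p$ whose radius is $e^t$ times the radius of $\Omega$. Indeed, if $B(p,r)\subset\Omega\subset B(p,R)$, then Lemma~\ref{lem:green}(b) below gives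
\[
B(p,re^t)\subset\{G_\Omega(\cdot,p)<t\}\subset B(p,Re^t),
\qquad\text{hence}\qquad
\omega r^{2n}\le V_{\Omega,p}(t)\le\omega R^{2n},
\]
where $\omega=\lambda(B(0,1))$. So $e^{2nt}$ is the exact rate at which the volume decays as $t\to-\infty$, and $V_{\Omega,p}$ is constant when $\Omega$ is a ball centered at $p$. Since the Green function is negative, $V_{\Omega,p}(0)=\lambda(\Omega)$, and the conjecture contains the inequality
\begin{equation}\label{eq:weak}
\lambda\bigl(\{G_\Omega(\cdot,p)<t\}\bigr)\le e^{2nt}\lambda(\Omega),\qquad t\le0,
\end{equation}
in which the ball with the pole at its center would be extremal.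

Moving the pole off the center goes in the predicted direction. Let $\Omega=\mathbb D$ be the unit disc, $p=a\in[0,1)$ and $F(\xi)=(\xi+a)/(1+a\xi)$. By invariance $G_{\mathbb D}(F(\xi),a)=\log|\xi|$, so the sublevel set at height $t$ is the image of the disc $|\xi|<s=e^t$. This image is a disc symmetric about the real axis, of radius $\frac12(F(s)-F(-s))=s(1-a^2)/(1-a^2s^2)$. Therefore
\[
V_{\mathbb D,a}(t)=\pi\,\frac{(1-a^2)^2}{(1-a^2e^{2t})^2},
\]
which is non-decreasing. The same happens for a whole class of domains in every dimension. A domain $B\subset\mathbb C^n$ is \emph{balanced} if $\zeta B\subset B$ for all $\zeta\in\mathbb C$ with $|\zeta|\le1$.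

\begin{proposition}\label{prop:balanced}
Let $\Omega\subset\mathbb C^n$ be a bounded domain and $p\in\Omega$. If there is a biholomorphism $F:B\to\Omega$ from a bounded balanced pseudoconvex domain $B$ with $F(0)=p$, then $V_{\Omega,p}$ is non-decreasing.
\end{proposition}

For $n=1$ this covers all bounded simply connected domains, by the Riemann mapping theorem. All of this suggests a positive answer. Nevertheless the conjecture is false in every dimension $n\ge2$.

\begin{theorem}\label{thm:main}
Let $n\ge2$. There are a point $p\in\mathbb C^n$ and an increasing sequence $D_1\subset D_2\subset\cdots$ of bounded strongly pseudoconvex domains in $\mathbb C^n$ with $C^\infty$ boundary, containing $p$, with $\sup_j\lambda(D_j)<\infty$, such that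
\begin{equation}\label{eq:ratio}
\lim_{j\to\infty}\frac{\lambda(\{G_{D_j}(\cdot,p)<t\})}{\lambda(D_j)}=1\qquad\text{for every }t<0 .
\end{equation}
\end{theorem}

If the conjecture held for all $D_j$, then \eqref{eq:weak} with $t=-1$ would bound the ratio in \eqref{eq:ratio} by $e^{-2n}<1$. Hence $V_{D_j,p}$ fails to be non-decreasing for all large $j$. The failure cannot be repaired by weakening the exponent or by allowing a constant.

\begin{theorem}\label{thm:sharp}
Let $n\ge2$.
\begin{enumerate}
\item[(1)] For every $t<0$,
\[
\sup_{\Omega,\,p}\ \frac{\lambda(\{G_\Omega(\cdot,p)<t\})}{\lambda(\Omega)}=1,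
\]
where $\Omega$ runs over the bounded strongly pseudoconvex domains with smooth boundary in $\mathbb C^n$ and $p$ over the points of $\Omega$.
\item[(2)] Let $a\in\mathbb R$. The function $t\mapsto e^{-at}\lambda(\{G_\Omega(\cdot,p)<t\})$ is non-decreasing on $(-\infty,0]$ for all bounded pseudoconvex $\Omega\subset\mathbb C^n$ and all $p\in\Omega$ if and only if $a\le0$.
\item[(3)] For the domains $D_j$ and the point $p$ constructed for Theorem~\ref{thm:main},
\[
\lim_{j\to\infty}\ \frac1{\lambda(D_j)}\,\liminf_{t\to-\infty}V_{D_j,p}(t)=\infty .
\]
\end{enumerate}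
\end{theorem}

By (1), for fixed $t<0$ no estimate $\lambda(\{G_\Omega(\cdot,p)<t\})\le c\,\lambda(\Omega)$ with $c<1$ holds for all bounded pseudoconvex domains in $\mathbb C^n$. The conjecture would also give $\liminf_{t\to-\infty}V_{\Omega,p}(t)\le\lambda(\Omega)$; by (3) this fails even with $C\lambda(\Omega)$ on the right, for every constant $C$.

The idea of the proof is to find an unbounded pseudoconvex domain $D$ that is small in one sense and large in another. It is small in that its volume is finite. It is large in that it behaves like $\mathbb C^n$ with respect to plurisubharmonic functions: it carries no Green function with pole at $p$ other than $-\infty$. When bounded domains $D_j$ exhaust $D$, their Green functions decrease to $-\infty$, so each sublevel set eventually swallows every given point, and finiteness of the volume turns this into \eqref{eq:ratio}. For $n=2$ one can take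
\[
D=\bigl\{(z,w)\in(\mathbb C\setminus\{0,1\})\times\mathbb C:\ |w|\,|z(z-1)|^{1/\sqrt2}<1\bigr\},\qquad p=(2,\tfrac12).
\]
Section~\ref{sec:reduction} carries out the reduction to such a domain. Section~\ref{sec:model} shows the mechanism on a domain over the once-punctured plane, where everything works except the finiteness of the volume, and Section~\ref{sec:domain} repairs this with a second puncture.

\section{Plurisubharmonic functions and the Green function}\label{sec:prelim}

A function $u:U\to[-\infty,\infty)$ on an open set $U\subset\mathbb C$ is \emph{subharmonic} if it is upper semicontinuous and its value at the center of each closed disc in $U$ is at most its mean over the boundary circle. A function on an open set $U\subset\mathbb C^n$ is \emph{plurisubharmonic} (psh) if it is upper semicontinuous and its restriction to each complex line is subharmonic. Both properties are local. Throughout the paper \emph{the function $u\equiv-\infty$ counts as subharmonic and as psh}; this does not change the Green function and spares us a case distinction. On a Riemann surface, subharmonic means subharmonic in each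 local coordinate. We use the following textbook facts.

\begin{itemize}
\item[(P1)] \emph{Maximum principle.} A psh function on a domain, or a subharmonic function on a connected Riemann surface, that attains its supremum is constant. If $U\subset\mathbb C$ is open and bounded and $u$ is subharmonic on $U$ with $\limsup u\le c$ at every boundary point, then $u\le c$.
\item[(P2)] A psh function on a domain is either identically $-\infty$ or locally integrable. In particular, if it equals $-\infty$ on a nonempty open set, it is identically $-\infty$.
\item[(P3)] Sums, finite maxima and decreasing limits of psh functions are psh. So are $u\circ\Phi$ for $u$ psh and $\Phi$ holomorphic, $\chi\circ u$ for $\chi$ convex and increasing, $\log|f|$ and $|f|^2$ for $f$ holomorphic, and the upper semicontinuous regularization $u^*(x)=\limsup_{y\to x}u(y)$ of the supremum $u$ of a family of psh functions bounded above.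
\item[(P4)] \emph{Removable singularities.} If $E$ is a closed discrete subset of an open set $U\subset\mathbb C$, a subharmonic function on $U\setminus E$ that is bounded above near each point of $E$ extends to a subharmonic function on $U$.
\item[(P5)] \emph{Liouville's theorem.} A subharmonic function on $\mathbb C$ that is bounded above is constant.
\item[(P6)] An upper semicontinuous function $u$ on an open set $U\subset\mathbb C$ is subharmonic if, for each closed disc in $U$ and each holomorphic polynomial $Q$ with $u\le\operatorname{Re}Q$ on the boundary circle, $u\le\operatorname{Re}Q$ holds at the center.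
\end{itemize}

An \emph{exhaustion} of a domain $D$ is a function $\psi:D\to\mathbb R$ with $\{\psi\le c\}$ compact for every $c$, and $D$ is \emph{pseudoconvex} if it has a continuous psh exhaustion. A smooth function is \emph{strictly psh} if its complex Hessian $(\partial^2\psi/\partial x_j\partial\bar x_k)$ is positive definite; the sum of $|x|^2$ and a smooth psh function is strictly psh. A bounded domain $\Omega$ is \emph{strongly pseudoconvex with $C^\infty$ boundary} if there is a $C^\infty$ strictly psh function $\rho$ on a neighborhood $U$ of $\partial\Omega$ with $\Omega\cap U=\{\rho<0\}$ and $d\rho\ne0$ on $\partial\Omega$.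

Upper bounds for the Green function come from a version of the Schwarz lemma.

\begin{lemma}\label{lem:schwarz}
Let $u\in\mathcal F(\Omega,p)$ and $M\ge0$.
\begin{enumerate}
\item[(a)] If $v\in\mathbb C^n\setminus\{0\}$ is such that $p+\zeta v\in\Omega$ and $u(p+\zeta v)\le-M$ for $|\zeta|<1$, then $u(p+\zeta v)\le-M+\log|\zeta|$ for $|\zeta|<1$.
\item[(b)] If $B(p,r)\subset\Omega$ and $u\le-M$ on $B(p,r)$, then $u(x)\le-M+\log(|x-p|/r)$ on $B(p,r)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The function $g(\zeta)=u(p+\zeta v)-\log|\zeta|$ is subharmonic on $0<|\zeta|<1$. The pole condition gives $u(p+\zeta v)\le\log|\zeta|+\log|v|+C$ for small $\zeta\neq0$, so $g$ is bounded above near $0$ and extends to the disc by (P4). At points of the unit circle $\limsup g\le-M$, so $g\le-M$ by (P1). At $\zeta=0$ the sub-mean value property gives $u(p)\le -M+\log s$ for all $s\in(0,1)$, so $u(p)=-\infty$.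

(b) For $x\ne p$ apply (a) with $v=r(x-p)/|x-p|$ and $\zeta=|x-p|/r$.
\end{proof}

\begin{lemma}\label{lem:green}
Let $\Omega$ be a bounded domain, $p\in\Omega$ and $G=G_\Omega(\cdot,p)$.
\begin{enumerate}
\item[(a)] $G\in\mathcal F(\Omega,p)$. In particular $G$ is psh and negative, $G(p)=-\infty$, and the sets $\{G<t\}$ are open.
\item[(b)] If $B(p,r)\subset\Omega\subset B(p,R)$, then $G(x)\ge\log(|x-p|/R)$ on $\Omega$ and $G(x)\le\log(|x-p|/r)$ on $B(p,r)$.
\item[(c)] If $p\in\Omega'\subset\Omega$, then $G\le G_{\Omega'}(\cdot,p)$ on $\Omega'$.
\item[(d)] If $F:\Omega'\to\Omega$ is a biholomorphism of bounded domains with $F(p')=p$, then $G\circ F=G_{\Omega'}(\cdot,p')$.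
\end{enumerate}
\end{lemma}

\begin{proof}
(b) The function $\log(|x-p|/R)$ belongs to $\mathcal F(\Omega,p)$. The upper bound is Lemma~\ref{lem:schwarz}(b) with $M=0$, applied to each member of the family.

(a) By (P3), $G^*$ is psh and $G^*\le0$. The upper bound in (b) is continuous with values in $[-\infty,0)$, so it also holds for $G^*$. Thus $G^*$ has a logarithmic pole at $p$ and is not identically $0$, hence is negative by (P1). So $G^*\in\mathcal F(\Omega,p)$, which gives $G^*\le G$ and $G=G^*$.

(c) The restriction to $\Omega'$ of a member of $\mathcal F(\Omega,p)$ belongs to $\mathcal F(\Omega',p)$.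

(d) Near $p'$ the ratio $|F(\xi)-p|/|\xi-p'|$ lies between two positive constants, because $F$ and $F^{-1}$ are locally Lipschitz. So $u\mapsto u\circ F$ is a bijection from $\mathcal F(\Omega,p)$ onto $\mathcal F(\Omega',p')$.
\end{proof}

\section{Images of balanced domains}\label{sec:balanced}

Let $B$ be a bounded balanced pseudoconvex domain. Its \emph{Minkowski function} is $h(\xi)=\inf\{s>0:\xi/s\in B\}$, $\xi\in\mathbb C^n$. Since $B$ is open and balanced, $B=\{h<1\}$ and $h(\zeta\xi)=|\zeta|h(\xi)$ for $\zeta\in\mathbb C$. Consequently $\{h<s\}=sB$ is open for $s>0$, so $h$ is upper semicontinuous. If $B(0,r)\subset B\subset B(0,R)$, then $|\xi|/R\le h(\xi)\le|\xi|/r$.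

\begin{lemma}\label{lem:minkowski}
$G_B(\cdot,0)=\log h$ on $B$.
\end{lemma}

\begin{proof}
We first show that $\log h$ is psh; this is where pseudoconvexity of $B$ is used. By (P6) it suffices to take $a,b\in\mathbb C^n$ and a polynomial $Q$ with $\log h(a+\zeta b)\le\operatorname{Re}Q(\zeta)$ for $|\zeta|=1$, and to prove $\log h(a)\le\operatorname{Re}Q(0)$. Fix $\tau_0<1$ and consider the discs
\[
f_\tau(\zeta)=\tau e^{-Q(\zeta)}(a+\zeta b),\qquad|\zeta|\le1,\quad 0\le\tau\le\tau_0 .
\]
For $|\zeta|=1$ we have $h(f_\tau(\zeta))=\tau e^{-\operatorname{Re}Q(\zeta)}h(a+\zeta b)\le\tau<1$, so the boundary circles fill a compact set $K\subset B$. Let $\psi$ be a continuous psh exhaustion of $B$ and let $T$ be the set of $\tau\in[0,\tau_0]$ for which the closed disc $f_\tau(\overline{\mathbb D})$ lies in $B$. Then $0\in T$, and $T$ is relatively open. For $\tau\in T$ the maximum principle puts the disc in the compact set $\{\psi\le\max_K\psi\}\subset B$, so $T$ is closed. Hence $T=[0,\tau_0]$, and $f_{\tau_0}(0)\in B$ reads $\tau_0e^{-\operatorname{Re}Q(0)}h(a)<1$. Letting $\tau_0\to1$ gives the claim.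

Since $h<1$ on $B$ and $h(\xi)\le|\xi|/r$, we get $\log h\in\mathcal F(B,0)$, so $G_B(\cdot,0)\ge\log h$. Conversely let $u\in\mathcal F(B,0)$ and $\xi\in B\setminus\{0\}$. Then $h(\xi)>0$, and $v=\xi/h(\xi)$ satisfies $h(\zeta v)=|\zeta|$, so $\zeta v\in B$ for $|\zeta|<1$. Lemma~\ref{lem:schwarz}(a) with $M=0$ and $\zeta=h(\xi)$ gives $u(\xi)\le\log h(\xi)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:balanced}]
By Lemmas~\ref{lem:green}(d) and~\ref{lem:minkowski}, $\{G_\Omega(\cdot,p)<t\}=F(sB)$ with $s=e^t\le1$. Let $J$ be the complex Jacobian determinant of $F$; the real Jacobian determinant is $|J|^2$. Changing variables, first by $F$ and then by the dilation $\xi\mapsto s\xi$,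
\[
V_{\Omega,p}(t)=s^{-2n}\int_{sB}|J|^2\,d\lambda=\int_B|J(s\xi)|^2\,d\lambda(\xi).
\]
The integrand need not be monotone in $s$ for fixed $\xi$, but its circular means are. The maps $\xi\mapsto e^{i\theta}\xi$ preserve $B$ and $\lambda$, so averaging over $\theta$ gives
\[
V_{\Omega,p}(t)=\int_B\Bigl(\frac1{2\pi}\int_0^{2\pi}|J(se^{i\theta}\xi)|^2\,d\theta\Bigr)d\lambda(\xi).
\]
For fixed $\xi\in B$ the function $\zeta\mapsto J(\zeta\xi)=\sum_kc_k\zeta^k$ is holomorphic near the closed unit disc, and the inner integral equals $\sum_k|c_k|^2s^{2k}$, which is non-decreasing in $s$.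
\end{proof}

\section{Reduction to a degenerate domain of finite volume}\label{sec:reduction}

To violate \eqref{eq:weak} we need Green functions that are very negative on most of the domain. By Lemma~\ref{lem:green}(c), Green functions decrease when the domain grows, so it is natural to look at an increasing sequence of domains and to ask when the limit is $-\infty$.

\begin{definition}\label{def:degenerate}
A domain $D\subset\mathbb C^n$ is \emph{degenerate at} $p\in D$ if the only psh function $u\le0$ on $D$ with $u(p)=-\infty$ is $u\equiv-\infty$.
\end{definition}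

\begin{proposition}\label{prop:reduction}
Let $D\subset\mathbb C^n$ be a pseudoconvex domain that is degenerate at $p$. There are bounded strongly pseudoconvex domains $D_1\subset D_2\subset\cdots$ with $C^\infty$ boundary, containing $p$, with union $D$, such that $G_j=G_{D_j}(\cdot,p)$ satisfies
\begin{equation}\label{eq:collapse}
G_j(x)\downarrow-\infty\qquad\text{for every }x\in D .
\end{equation}
If moreover $\lambda(D)<\infty$, then \eqref{eq:ratio} holds.
\end{proposition}

\begin{proof}
A pseudoconvex domain has a $C^\infty$ strictly psh exhaustion $\psi$; see e.g.\ \cite{hormander}. (For the domain to which we apply the proposition, one is written down in \eqref{eq:psi}.) By Sard's theorem the critical values of $\psi$ have measure zero, so there are regular values $\psi(p)<c_1<c_2<\cdots\to\infty$. Let $D_j$ be the connected component of $\{\psi<c_j\}$ that contains $p$. Then $D_j\subset D_{j+1}$, and $\overline{D_j}$ is a compact subset of $D$.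

Let $x\in\partial D_j$. If $\psi(x)<c_j$, a small ball about $x$ would lie in $\{\psi<c_j\}$ and meet $D_j$, forcing $x\in D_j$; so $\psi(x)=c_j$. As $d\psi(x)\ne0$, the point $x$ has a neighborhood $U_x$ in which $\{\psi<c_j\}$ is connected (take $\psi$ as one of the real coordinates). This set meets $D_j$, hence lies in $D_j$. So $D_j\cap U=\{\psi-c_j<0\}\cap U$ for $U=\bigcup_xU_x$, and $D_j$ is strongly pseudoconvex with $C^\infty$ boundary. It is also pseudoconvex, with the exhaustion $1/(c_j-\psi)$. A path in $D$ from $p$ to a given point is compact, hence lies in $\{\psi<c_j\}$ for large $j$; therefore $\bigcup_jD_j=D$.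

On $D_k$ the functions $G_j$, $j\ge k$, are psh, negative and decreasing in $j$ by Lemma~\ref{lem:green}(a),(c). So $u=\lim_jG_j$ is psh on each $D_k$, hence on $D$, with $u\le0$ and $u(p)=-\infty$. Degeneracy gives $u\equiv-\infty$, which is \eqref{eq:collapse}.

Fix $t<0$. The open sets $\{G_j<t\}\subset D_j$ increase with $j$, and their union is $D$ by \eqref{eq:collapse}. Hence $\lambda(\{G_j<t\})\to\lambda(D)$, and also $\lambda(D_j)\to\lambda(D)$. If $\lambda(D)<\infty$, the ratio tends to $1$.
\end{proof}

Finiteness of the volume cannot be dropped. The space $\mathbb C^n$ is degenerate at $0$, by (P5) on each line through $0$, but for the balls $D_j=B(0,j)$ the ratio in \eqref{eq:ratio} is $e^{2nt}$ for all $j$. The task is to reconcile degeneracy with finite volume, and the two pull in opposite directions.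

\begin{remark}\label{rem:obstruction}
If $D$ carries a bounded nonconstant holomorphic function $f$, then $D$ is degenerate at no point $p$: take $u=\log\bigl(|f-f(p)|/(2\sup|f|)\bigr)$. In particular bounded domains are not degenerate. For $n=1$ no domain $D$ of finite area is degenerate either. Assume $D$ is unbounded, choose a compact set $K\subset\mathbb C\setminus D$ with $\lambda(K)>0$, and put $f(z)=\int_K(s-z)^{-1}d\lambda(s)$. Then $f$ is holomorphic on $D$, and splitting $K$ into the parts with $|s-z|<1$ and $|s-z|\ge1$ gives $|f|\le2\pi+\lambda(K)$. As $z\to\infty$ in $D$ we have $f(z)\to0$ and $zf(z)\to-\lambda(K)\ne0$, so $f$ is not constant. The method of this paper therefore needs a second dimension.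
\end{remark}

\section{A model over the punctured plane}\label{sec:model}

In dimension two a domain can be thin, so as to have small volume, and still contain large complex curves. Let $\alpha>0$ be irrational and
\[
D^0=\{(z,w)\in(\mathbb C\setminus\{0\})\times\mathbb C:\ |w|\,|z|^\alpha<1\},\qquad p=(1,w_0),\quad 0<|w_0|<1 .
\]
We claim that $D^0$ is degenerate at $p$. Let $u\le0$ be psh on $D^0$ with $u(p)=-\infty$.

The multivalued function $wz^\alpha$ has single-valued modulus, and $D^0$ is the set where this modulus is less than $1$. Its level sets $wz^\alpha=\eta$ become single-valued after the substitution $z=e^\zeta$: for $\eta\in\mathbb D$ the entire curve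
\[
\phi_\eta:\mathbb C\to D^0,\qquad\phi_\eta(\zeta)=(e^\zeta,\eta e^{-\alpha\zeta}),
\]
lies in $D^0$, because $|\eta e^{-\alpha\zeta}|\,|e^\zeta|^\alpha=|\eta|$. Every $(z,w)\in D^0$ lies on one of these curves: take $\zeta$ with $e^\zeta=z$ and $\eta=we^{\alpha\zeta}$. By (P5), $u\circ\phi_\eta$ is constant, and the constant is $f(\eta)=u(\phi_\eta(0))=u(1,\eta)$. So $u$ is determined by the subharmonic function $f$ on the fiber over $z=1$.

If $\alpha$ were an integer there would be no further constraint on $f$. But the curve $\phi_\eta$ returns to the fiber at $\zeta=2\pi i$, in the point $(1,e^{-2\pi i\alpha}\eta)$, so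
\[
f(e^{-2\pi i\alpha}\eta)=f(\eta),\qquad\eta\in\mathbb D .
\]
Thus $f=-\infty$ on the orbit of $w_0$ under an irrational rotation, a dense subset of the circle $|\eta|=|w_0|$. This alone is not enough. If $(a_k)_{k\ge1}$ is dense in the circle $|\eta|=\frac12$, then $\sum_k2^{-k}\log(|\eta-a_k|/2)$ is a decreasing limit of subharmonic functions on $\mathbb D$, equals $-\infty$ at every $a_k$, and equals $\log\frac14$ at $0$. Upper semicontinuity gives lower bounds at limit points, not upper bounds. What saves the argument is that $f$ is invariant at \emph{every} point, so that the lower bound can be used in both directions. We state this in $m$ variables, as needed later. Let $\mathbb T^m=\{\theta\in\mathbb C^m:|\theta_j|=1\}$ act on the unit polydisc $\mathbb D^m$ by $\theta\eta=(\theta_1\eta_1,\dots,\theta_m\eta_m)$.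

\begin{lemma}\label{lem:rotation}
Let $1,\alpha_1,\dots,\alpha_m$ be real numbers that are linearly independent over $\mathbb Q$, and let $\sigma=(e^{-2\pi i\alpha_1},\dots,e^{-2\pi i\alpha_m})$. Let $f$ be psh on $\mathbb D^m$ with $f(\sigma\eta)=f(\eta)$ for all $\eta$. If $f(\eta^*)=-\infty$ at a point $\eta^*$ with all coordinates nonzero, then $f\equiv-\infty$.
\end{lemma}

\begin{proof}
Kronecker's theorem says that under the independence hypothesis the powers $\sigma^k$, $k\in\mathbb Z$, are dense in $\mathbb T^m$. Let $\theta\in\mathbb T^m$ and $\eta\in\mathbb D^m$, and choose $k_l$ with $\sigma^{k_l}\to\theta$. By upper semicontinuity,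
\[
f(\theta\eta)\ge\limsup_{l\to\infty}f(\sigma^{k_l}\eta)=f(\eta).
\]
Applying this inequality to the rotation $\theta^{-1}$ and the point $\theta\eta$ gives $f(\eta)\ge f(\theta\eta)$. So $f$ is invariant under $\mathbb T^m$, and $f=-\infty$ on the torus $\{|\eta_j|=r_j,\ 1\le j\le m\}$, where $r_j=|\eta_j^*|\in(0,1)$.

We show by induction on $k$ that $f(\eta)=-\infty$ whenever $|\eta_j|\le r_j$ for $j\le k$ and $|\eta_j|=r_j$ for $j>k$. The case $k=0$ has just been proved. For the step, fix all coordinates except $\eta_k$ subject to these conditions. The resulting function of $\eta_k\in\mathbb D$ is subharmonic and equals $-\infty$ on $|\eta_k|=r_k$ by the case $k-1$, hence on $|\eta_k|\le r_k$ by (P1). For $k=m$ we find $f=-\infty$ on a polydisc with positive radii, and (P2) finishes the proof.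
\end{proof}

With $m=1$ the lemma gives $f\equiv-\infty$, hence $u\equiv-\infty$, and $D^0$ is degenerate at $p$. But the fiber of $D^0$ over $z$ is a disc of radius $|z|^{-\alpha}$, so
\[
\lambda(D^0)=\pi\int_{\mathbb C}|z|^{-2\alpha}\,d\lambda(z)=\infty
\]
for every $\alpha$: convergence at $0$ requires $\alpha<1$, and convergence at $\infty$ requires $\alpha>1$.

\section{A degenerate domain over the twice-punctured plane}\label{sec:domain}

The two conditions on $\alpha$ conflict because $z$ vanishes at $0$ and grows at $\infty$ to the same order. For a polynomial $q$ of degree $d$ with simple zeros, $|q|^{-2\alpha}$ is integrable on $\mathbb C$ exactly when $\alpha<1$ and $d\alpha>1$, and $d=2$ already leaves room. So we replace $z$ by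
\[
q(z)=z(z-1),\qquad z\in Y=\mathbb C\setminus\{0,1\}.
\]

\subsection{The domain}

Fix $n\ge2$ and put $m=n-1$. Choose $\alpha_1,\dots,\alpha_m$ in the interval $(\frac1{2m},\frac1m)$ such that $1,\alpha_1,\dots,\alpha_m$ are linearly independent over $\mathbb Q$; this is possible because at each step only the countable $\mathbb Q$-span of the numbers already chosen is excluded. Then
\[
A=\alpha_1+\dots+\alpha_m\in(\tfrac12,1).
\]
Define
\[
D=\{(z,w)\in Y\times\mathbb C^m:\ |w_j|\,|q(z)|^{\alpha_j}<1,\ j=1,\dots,m\}.
\]
Over a disc $U\subset Y$, a branch of $\log q$ yields holomorphic coordinates $(z,\eta)$, $\eta_j=w_jq(z)^{\alpha_j}$, in which $D$ is the product $U\times\mathbb D^m$. Another branch multiplies $\eta$ by a power of the rotation $\sigma$ of Lemma~\ref{lem:rotation}. Thus $D$ is a flat polydisc bundle over $Y$ whose holonomy is generated by $\sigma$.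

\begin{lemma}\label{lem:domain}
$D$ is a pseudoconvex domain and $\lambda(D)<\infty$.
\end{lemma}

\begin{proof}
The set $D$ is open. It is connected, because the segment from $(z,w)$ to $(z,0)$ lies in $D$ and $Y\times\{0\}\subset D$ is connected.

Let $\rho_j=|w_j|^2|q(z)|^{2\alpha_j}$. This function is $C^\infty$ on $Y\times\mathbb C^m$, and it is psh because locally $\rho_j=|\eta_j|^2$ with $\eta_j$ holomorphic. Put $g(z)=|z|^2-\log|q(z)|$ and
\begin{equation}\label{eq:psi}
\psi(z,w)=g(z)+|w|^2+\sum_{j=1}^m\frac1{1-\rho_j(z,w)},\qquad(z,w)\in D .
\end{equation}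
Since $\log|q|$ is harmonic on $Y$ and $s\mapsto1/(1-s)$ is convex and increasing on $[0,1)$, $\psi$ is $|z|^2+|w|^2$ plus a smooth psh function, so it is $C^\infty$ and strictly psh. The function $g$ tends to $+\infty$ as $z\to0,1,\infty$; hence it has compact sublevel sets in $Y$ and a minimum $g_0$. If $\psi(z,w)\le c$, then $g(z)\le c$, $|w|^2\le c-g_0$ and $\rho_j\le1-1/(c-g_0)$ for all $j$. These inequalities define a compact subset of $D$, in which $\{\psi\le c\}$ is closed. So $\psi$ is an exhaustion.

The fiber over $z$ is a polydisc with radii $|q(z)|^{-\alpha_j}$, so by Fubini's theorem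
\[
\lambda(D)=\pi^m\int_{\mathbb C}|z(z-1)|^{-2A}\,d\lambda(z).
\]
The integrand is comparable to $|z|^{-2A}$ near $0$, to $|z-1|^{-2A}$ near $1$, and to $|z|^{-4A}$ near $\infty$. The integral converges because $2A<2$ and $4A>2$.
\end{proof}

\subsection{The leaves and their Liouville property}

The second puncture has a price: $D$ contains no nonconstant entire curve. By Picard's little theorem the $z$-component of a holomorphic map $\mathbb C\to D$ is constant, and then the $w$-components are bounded. So (P5) cannot be applied directly, and we need to know which Riemann surface replaces the $\zeta$-plane of the model. The level sets of $\eta$ become single-valued as soon as $\log q$ does, that is, on the Riemann surface of $\log q$,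
\[
L=\{(z,\zeta)\in\mathbb C^2:\ e^\zeta=z(z-1)\}.
\]
Points of $L$ have $z\in Y$, since $e^\zeta\ne0$. The $\zeta$-derivative of $e^\zeta-q(z)$ does not vanish, so by the implicit function theorem $L$ is a Riemann surface on which $z$ is a local coordinate everywhere.

The surface $L$ is connected. If $\gamma$ is a path in $Y$, then $q\circ\gamma$ has a continuous logarithm with any admissible initial value, so every point of $L$ can be joined in $L$ to a point over $z=\frac12$. These are the points $(\frac12,\zeta_*+2\pi ik)$, $k\in\mathbb Z$, where $e^{\zeta_*}=-\frac14$. They all lie on the curve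
\[
z(s)=\tfrac12e^{is},\qquad\zeta(s)=\zeta_*+is+\log2+\operatorname{Log}(1-z(s)),\qquad s\in\mathbb R,
\]
with the principal logarithm: it lies in $L$ because $e^{\zeta(s)}=-\frac12e^{is}(1-z(s))=q(z(s))$, and at $s=2\pi k$ it passes through $(\frac12,\zeta_*+2\pi ik)$.

The projection of $L$ to the $z$-plane has infinite fibers and produces the holonomy. The projection to the $\zeta$-plane has at most two points in each fiber, and it is onto $\mathbb C$. This lets us push a subharmonic function down to $\mathbb C$ by taking the maximum over fibers, and apply (P5) there.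

\begin{lemma}\label{lem:liouville}
Every subharmonic function $v\le0$ on $L$ is constant (possibly $-\infty$).
\end{lemma}

\begin{proof}
For given $\zeta$ the equation $z^2-z-e^\zeta=0$ has the roots $z_\pm=\frac12\bigl(1\pm\sqrt{1+4e^\zeta}\bigr)$. Let $E=\{\zeta:1+4e^\zeta=0\}=\zeta_*+2\pi i\mathbb Z$, a closed discrete subset of $\mathbb C$, and define
\[
M(\zeta)=\max\{v(z,\zeta):(z,\zeta)\in L\},\qquad\zeta\in\mathbb C\setminus E .
\]
On a disc in $\mathbb C\setminus E$ the square root has a holomorphic branch, so $\zeta\mapsto(z_\pm(\zeta),\zeta)$ are holomorphic maps into $L$, and $M$ is the maximum of two subharmonic functions. Hence $M\le0$ is subharmonic on $\mathbb C\setminus E$. By (P4) it extends to a subharmonic function on $\mathbb C$, which is $\le0$ also on $E$ by the sub-mean value property. By (P5), $M\equiv\mu$ for some $\mu\in[-\infty,0]$.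

Thus $v\le\mu$ at all points of $L$ with $\zeta\notin E$. The remaining points $(\frac12,\zeta)$, $\zeta\in E$, are isolated from one another, so the sub-mean value property on a small circle in the coordinate $z$ gives $v\le\mu$ there too. On the other hand, over any $\zeta\notin E$ one of the two points of $L$ has $v=\mu$. So $v$ attains its supremum on the connected surface $L$, and $v\equiv\mu$ by (P1).
\end{proof}

\subsection{Degeneracy}

\begin{proposition}\label{prop:degenerate}
$D$ is degenerate at every point $p=(z_0,w^0)\in D$ with $w^0_j\ne0$ for all $j$.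
\end{proposition}

\begin{proof}
For $\eta\in\mathbb D^m$ define the holomorphic map
\[
\Phi_\eta:L\to Y\times\mathbb C^m,\qquad\Phi_\eta(z,\zeta)=(z,\eta_1e^{-\alpha_1\zeta},\dots,\eta_me^{-\alpha_m\zeta}).
\]
On $L$ we have $e^{\operatorname{Re}\zeta}=|q(z)|$. Therefore, if $(z,\zeta)\in L$ and $w,\eta\in\mathbb C^m$ are related by $w_j=\eta_je^{-\alpha_j\zeta}$, then $|w_j|\,|q(z)|^{\alpha_j}=|\eta_j|$. Read in one direction, this says $\Phi_\eta(L)\subset D$. Read in the other, it says that for $(z,w)\in D$ and any $\zeta$ with $e^\zeta=q(z)$ the point $\eta=(w_je^{\alpha_j\zeta})_j$ lies in $\mathbb D^m$ and $(z,w)=\Phi_\eta(z,\zeta)$. So the images $\Phi_\eta(L)$ cover $D$.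

Let $u\le0$ be psh on $D$ with $u(p)=-\infty$. By Lemma~\ref{lem:liouville}, $u\circ\Phi_\eta$ is a constant $f(\eta)$ for each $\eta\in\mathbb D^m$. Fix $\zeta_0$ with $e^{\zeta_0}=q(z_0)$. Then $f(\eta)=u(\Phi_\eta(z_0,\zeta_0))$ is the composition of $u$ with a map that is holomorphic in $\eta$, so $f$ is psh on $\mathbb D^m$. The point $(z_0,\zeta_0+2\pi i)$ also lies on $L$, and $\Phi_\eta(z_0,\zeta_0+2\pi i)=\Phi_{\sigma\eta}(z_0,\zeta_0)$, so $f(\eta)=f(\sigma\eta)$. Finally $\eta^*=(w^0_je^{\alpha_j\zeta_0})_j\in\mathbb D^m$ has nonzero coordinates and $f(\eta^*)=u(p)=-\infty$. Lemma~\ref{lem:rotation} gives $f\equiv-\infty$. Since the images $\Phi_\eta(L)$ cover $D$, we get $u\equiv-\infty$.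
\end{proof}

\begin{remark}\label{rem:hypotheses}
Both hypotheses that enter through Lemma~\ref{lem:rotation} matter. If $w^0_j=0$ for some $j$, then $\log(|w_j|\,|q(z)|^{\alpha_j})$ is a negative psh function on $D$ that equals $-\infty$ at $p$ and is not identically $-\infty$. If some $\alpha_j=a/b$ were rational, with positive integers $a,b$, then $w_j^b\,q(z)^a$ would be a nonconstant holomorphic function on $D$ of modulus less than $1$, and $D$ would be degenerate nowhere by Remark~\ref{rem:obstruction}. The condition $\frac12<A<1$ is used only for the volume.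
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $D$ be the domain of Section~\ref{sec:domain} and $p=(z_0,w^0)\in D$ a point with all $w^0_j\ne0$. By Lemma~\ref{lem:domain} and Proposition~\ref{prop:degenerate}, $D$ is pseudoconvex, of finite volume and degenerate at $p$. Proposition~\ref{prop:reduction} provides the domains $D_j$, and $\sup_j\lambda(D_j)=\lambda(D)<\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $D_j$ and $p$ be as in the previous proof and $G_j=G_{D_j}(\cdot,p)$.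

(1) The ratio is at most $1$, and by \eqref{eq:ratio} it comes arbitrarily close to $1$.

(2) If $a\le0$, both $e^{-at}$ and $\lambda(\{G_\Omega(\cdot,p)<t\})$ are non-negative and non-decreasing in $t$, hence so is their product. If $a>0$, monotonicity for all $D_j$, applied to $t=-1$ and $t=0$, would give $\lambda(\{G_j<-1\})\le e^{-a}\lambda(D_j)$ for all $j$, contradicting \eqref{eq:ratio}.

(3) Here $t\to-\infty$ first, so only the behavior of $G_j$ near the pole matters. We make the collapse \eqref{eq:collapse} uniform on a ball about $p$ and transfer it to the pole by the Schwarz lemma. Fix $r>0$ with $K=\overline{B(p,r)}\subset D_1$ and put $M_j=-\max_KG_j$. The maximum exists by upper semicontinuity, and $0<M_j<\infty$ by Lemma~\ref{lem:green}(a),(b). For $M>0$ the sets $\{x\in K:G_j(x)\ge-M\}$ are compact, again by upper semicontinuity; they decrease in $j$ and have empty intersection by \eqref{eq:collapse}. So they are empty for large $j$, which means $M_j>M$ for large $j$. Thus $M_j\to\infty$.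

Since $G_j\in\mathcal F(D_j,p)$, Lemma~\ref{lem:schwarz}(b) gives $G_j(x)\le-M_j+\log(|x-p|/r)$ on $B(p,r)$. For $t\le-M_j$ the ball $B(p,re^{t+M_j})$ lies in $B(p,r)$, and $G_j<t$ on it. Therefore
\[
V_{D_j,p}(t)\ge e^{-2nt}\,\omega\,r^{2n}e^{2n(t+M_j)}=\omega\,r^{2n}e^{2nM_j},\qquad t\le-M_j .
\]
Dividing by $\lambda(D_j)\le\lambda(D)<\infty$ and letting $j\to\infty$ proves (3).
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Bergman Kernel and Kobayashi Pseudodistance in Convex Domains},
\texttt{http://gamma.im.uj.edu.pl/\%7Eblocki/events/nordan2015.pdf}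

\bibitem{hormander}
H\"ormander, \emph{An Introduction to Complex Analysis in Several Variables}.

\end{thebibliography}
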